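\title{Convex hulls in three dimensions with $n\lg h+o(n\lg h)$ tests}

\begin{abstract}
We count the coordinate comparisons and constant-degree predicate tests needed to compute the convex hull of $n$ points in general position in $\mathbb R^3$, in terms of $n$ and the number $h$ of hull vertices. We give a randomized algorithm that is always correct and uses $n\lg h+O(n\lg^{2/3}h)$ expected tests on every input. It locates all points with respect to the hulls of nested random samples, and in passing from one sample to the next it pays, up to lower-order terms, only the logarithm of the ratio of their sizes. The leading constant $1$ is optimal: for every fixed finite family of predicates and all $4\le h\le n$, some input needs $n\lg h-O(n\lg\lg h)$ expected tests.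
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Let $P$ be a set of $n\ge4$ distinct points of $\mathbb R^3$ in \emph{general position}: no four of them are coplanar. Then no three are collinear, since any fourth point would be coplanar with them, and every facet of the convex hull $\operatorname{conv}(P)$ is a triangle with vertices in $P$. To compute the hull means to output this set of triangles. We write $h$ for the number of vertices of $\operatorname{conv}(P)$, so $4\le h\le n$, and $\lg$ for the logarithm to base $2$.

The cost of an algorithm is the number of \emph{tests} that it performs on the input. A test is a comparison of two input coordinates, or a fixed predicate of constant algebraic degree evaluated on a constant number of input points. The basic example is the orientation test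
\[
\operatorname{or}(a,b,c,d)=\operatorname{sgn}\det(b-a,\,c-a,\,d-a),
\]
the sign of the $4\times4$ determinant with rows $(1,a),(1,b),(1,c),(1,d)$; it tells on which side of the plane $abc$ the point $d$ lies. All other computation costs nothing, and we call \emph{free} whatever is obtained without tests. Algorithms may be randomized; then the expected number of tests is counted, and a bound must hold for every input.

A bound $n\lg h+o(n\lg h)$ means at most $n\lg h+nf(h)$ tests on every input, for a function $f$ with $f(h)/\lg h\to0$ as $h\to\infty$. The error term must therefore be of lower order as the \emph{output} grows, however large $n$ is compared with $h$. The question, which comes from~\cite{constant}, is whether convex hulls in $\mathbb R^3$ can be computed with $n\lg h+o(n\lg h)$ tests. The answer is yes.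

\begin{theorem}\label{thm:upper}
There is a randomized algorithm, always correct, which on every input computes the facets of $\operatorname{conv}(P)$ with at most $n\lg h+O(n\lg^{2/3}h)$ expected tests. Each test is a coordinate comparison or the sign of one of finitely many fixed polynomials in the coordinates of at most $9$ input points.
\end{theorem}

The second result is not needed for the answer. It shows that the leading constant cannot be lowered.

\begin{theorem}\label{thm:lower}
Let $\Phi$ be a fixed finite family of polynomials, each of degree at most $d$ in the coordinates of at most $b$ points, and let the coordinate comparisons be included in $\Phi$. Consider an always correct, possibly randomized algorithm all of whose tests return the sign of a member of $\Phi$ at input points. Then for all $4\le h\le n$ some input of $n$ points in general position with $h$ hull vertices needs at least $n\lg h-O_{b,d}(n\lg\lg h)$ expected tests.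
\end{theorem}

The constants hidden in $O(\cdot)$ are absolute; those in $O_{b,d}(\cdot)$ depend only on $b$ and $d$.

\subsection{Why the leading term is $n\lg h$}

Fix a polytope $Q$ with $h$ vertices and $2h-4$ triangular facets, and put each of the other $n-h$ points just below a facet chosen at random. The hull is $Q$ whatever the choices are, so the output says nothing about them. Still, a correct algorithm cannot ignore them. If a point is pushed across its facet, the output changes, so some test of the computation must notice the push, and such a test nearly determines the facet. On generic inputs a test has two outcomes, which suggests about $\lg h$ tests for each inner point. The vertices contribute about $\lg h!\approx h\lg h$ tests, because the output reveals, up to symmetry, which input point is which vertex of $Q$. Section~\ref{sec:lower} makes this precise.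

Conversely, suppose that $h\le n/\lg n$ and that the hull is handed to us for confirmation. Project it from one of its vertices onto a plane, locate each remaining point in the resulting subdivision, and test the point against the facet found. Proposition~\ref{prop:locate} does this with $\lg h+O(\sqrt{\lg h})$ tests per point, after $O(h\lg h)=O(n)$ tests of preprocessing. So the question asks whether finding the hull costs more, in the leading term, than confirming it.

\subsection{The method}\label{sec:method}

The hull of a random sample of $r$ points approximates $\operatorname{conv}(P)$: with high probability each of its facets has only $O((n/r)\lg r)$ points beyond it. Suppose every point knows the facets of the sample hull beyond which it lies. Then one step of gift wrapping, which finds the second facet of $\operatorname{conv}(P)$ at an edge when the first is known, has to inspect only three of these short lists. If $r$ exceeds $h$ by a factor of about $\lg^2r$, all $2h$ steps together cost $O(n)$. The dominant cost is that of locating the points, about $\lg r$ per point.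

The difficulty is that $h$ is unknown. We try sizes $r_2<r_3<\cdots$ and stop at the first $r_k$ that suffices. To have $\lg r_k\approx\lg h$ for every $h$, consecutive values of $\lg r_i$ must be nearly equal. But then locating the points afresh for each sample costs at least $\lg r_{k-1}+\lg r_k\approx2\lg h$ per point. We therefore take nested samples and \emph{refine}: a point that knows its place with respect to the sample of size $r_{i-1}$ finds its place with respect to the sample of size $r_i$ with $\delta_i+O(\sqrt{\delta_i})$ tests on average, where $\delta_i=\lg r_i-\lg r_{i-1}$. The main terms telescope to $\lg r_k$.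

Two losses remain: the overshoot $\delta_k$ of the last sample and the accumulated overhead $\sum_{i\le k}\sqrt{\delta_i}$. For $\lg r_i=i^c$ they are of order $k^{c-1}$ and $k^{(c+1)/2}$, that is, $\lg h$ raised to the powers $1-\frac1c$ and $\frac12+\frac1{2c}$. These exponents agree for $c=3$, where both equal $\frac23$. This is the origin of the error term in Theorem~\ref{thm:upper}.

Section~\ref{sec:plane} shows the refinement step on a planar example. Sections~\ref{sec:setup}--\ref{sec:refine} build the tools, Section~\ref{sec:algorithm} proves Theorem~\ref{thm:upper}, and Section~\ref{sec:lower}, which can be read independently, proves Theorem~\ref{thm:lower}.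

\section{The refinement step in the plane}\label{sec:plane}

In this section only, points lie in the plane. A point \emph{conflicts} with an edge of a convex polygon if it lies strictly on the outer side of the line of that edge. Let $S\subseteq S'$. We know the edges of $\operatorname{conv}(S)$ with which a point $p$ conflicts, and we ask which edges of $\operatorname{conv}(S')$ it can conflict with.

\begin{example}\label{ex:plane}
Let $S=\{s,t,v\}$ with $s=(-4,0)$, $t=(4,0)$, $v=(0,2)$, let $S'=S\cup\{a,b\}$ with $a=(-3,3)$, $b=(3,2)$, and let $p=(2,\frac52)$. The edges $g_1=sv$ and $g_2=vt$ of $\operatorname{conv}(S)$ have outer normals $\nu_1=(-1,2)$ and $\nu_2=(1,2)$. The polygon $\operatorname{conv}(S')$ is the quadrilateral $sabt$, and its top edge $f=ab$ has outer normal $\nu_f=(1,6)=\nu_1+2\nu_2$. A point $x$ conflicts with $g_l$ exactly when $\langle\nu_l,x-v\rangle>0$.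
\[
\begin{array}{c|c|ccc}
x & x-v & \langle\nu_1,x-v\rangle & \langle\nu_2,x-v\rangle & \langle\nu_f,x-v\rangle\\ \hline
a & (-3,1) & 5 & -1 & 3\\
b & (3,0) & -3 & 3 & 3\\
p & (2,\frac12) & -1 & 3 & 5
\end{array}
\]
Since $5>3$, the point $p$ conflicts with $f$. One might guess that the endpoints of $f$ conflict with the same old edges as $p$ does. This is false: $p$ conflicts only with $g_2$, and $a$ only with $g_1$. What is true is visible in the last column. It equals the third column plus twice the fourth and it is positive, so every row has a positive entry in the third or fourth column: each of $a$, $b$, $p$ conflicts with one of the two edges at $v$.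
\end{example}

The computation is general. Let $f$ be an edge of $\operatorname{conv}(S')$ in conflict with $p$, and let $v$ be a vertex of $\operatorname{conv}(S)$ that is extreme in direction $\nu_f$. Then $\nu_f$ is a nonnegative combination of the normals of the two edges $g_1,g_2$ at $v$, while $p$ lies strictly beyond $v$ in direction $\nu_f$ and the endpoints of $f$ lie weakly beyond it. So $p$ conflicts with $g_1$ or $g_2$, and each endpoint of $f$ conflicts with $g_1$ or $g_2$ or lies on the line of one of them. If $p$ conflicts with $\kappa$ old edges, if each old edge has at most $w$ conflicts in $S'$, and if no three points are collinear, then the endpoints of $f$ come from a known set of at most $3\kappa(w+2)$ points: take the $\kappa$ edges and their neighbors, and collect their conflicts and endpoints. For random samples of sizes $r<r'$ we shall see that $w$ is about $(r'/r)\lg r'$ and that $\kappa$ is bounded on average. A search among the candidates should then cost about $\lg(r'/r)$ tests instead of $\lg r'$.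

In space two things change. A vertex may lie on many facets, so ``the two edges at $v$'' must be replaced by three facets at $v$, chosen so that each facet has boundedly many partners (Section~\ref{sec:triples}). And the search among the candidates becomes a planar point location problem, which must be solved with leading constant $1$ (Section~\ref{sec:location}).

\section{Hulls of subsets, conflicts and normal cones}\label{sec:setup}

\subsection{Facts about polytopes}

Let $H$ be a $3$-dimensional polytope all of whose facets are triangles, and let $\nu_f$ be an outer normal of the facet $f$. We use the following standard facts.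
\begin{enumerate}
\item[(F1)] If $H$ has $v$ vertices, it has $2v-4$ facets and $3v-6$ edges. Every edge lies in exactly two facets. The \emph{dual graph}, which joins two facets if they share an edge, is $3$-regular and connected.
\item[(F2)] The \emph{normal cone} of a face $G$ is the set of vectors $\mu$ such that $\langle\mu,\cdot\rangle$ attains its maximum over $H$ at every point of $G$. It consists of the nonnegative combinations of the $\nu_f$ with $f\supseteq G$.
\item[(F3)] Put the origin in the interior of $H$ and scale $\nu_f$ so that $f$ lies in the plane $\langle\nu_f,x\rangle=1$. The polar polytope $H^\circ=\{\mu:\langle\mu,x\rangle\le1\text{ for all }x\in H\}$ has the vertices $\nu_f$, and $\nu_f\nu_g$ is an edge of $H^\circ$ if and only if $f$ and $g$ share an edge. If $g^1,\dots,g^m$ are the facets at a vertex $v$ of $H$ in cyclic order, then $\nu_{g^1},\dots,\nu_{g^m}$ are, in this order, the vertices of a facet of $H^\circ$, and the normal cone of $v$ is the cone over this convex $m$-gon.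
\item[(F4)] For a linear functional on a polytope, every vertex that is not a maximizer has a neighbor with a larger value. The maximizers form a face, and the graph of a face is connected.
\end{enumerate}

\subsection{An anchor edge and a planar chart}

We want all sample hulls to be seen in one planar picture in which the two questions of point location, ``left or right of this point?'' and ``above or below this segment?'', are orientation tests on input points. Central projection from a hull vertex $o$ turns the second question into $\operatorname{or}(o,a,b,p)$. If a neighbor $q$ of $o$ is sent to vertical infinity, vertical lines come from planes through $o$ and $q$, and the first question becomes $\operatorname{or}(o,q,a,p)$.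

\begin{lemma}\label{lem:anchor}
An edge $oq$ of $\operatorname{conv}(P)$ can be found with $O(n)$ tests.
\end{lemma}

\begin{proof}
Let $o$ be the lexicographic minimum of $P$ with respect to $(z,y,x)$, and let $\Delta$ denote coordinate differences to $o$. Suppose first that some $p\ne o$ has $\Delta z=\Delta y=0$. It is unique, as no three points are collinear. The points minimizing $z$ span a face, among them those minimizing $y$ span a face of this face, and the latter is the segment $op$. Put $q=p$.

Otherwise every vector $(\Delta y_p,\Delta z_p)$, $p\neq o$, is nonzero and has $\Delta z_p>0$, or $\Delta z_p=0$ and $\Delta y_p>0$; its angle lies in $[0,\pi)$. The angle of $p$ is smaller than that of $p'$ exactly when $\Delta y_p\Delta z_{p'}-\Delta y_{p'}\Delta z_p>0$, a test on three points. Let $q$ have the smallest angle, ties broken arbitrarily. The plane through $o$ and $q$ parallel to the $x$-axis supports $\operatorname{conv}(P)$ and contains at most three points of $P$, which are not collinear. So the face in this plane is a segment or a triangle with $o$ and $q$ among its vertices, and $oq$ is an edge.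
\end{proof}

From now on $o$ is the origin, so that $\operatorname{or}(o,a,b,c)=\operatorname{sgn}\det(a,b,c)$. The following linear functionals serve only the analysis; the algorithm never computes them. Since $o$ is a vertex, there is $\eta$ with $\eta>0$ on $P\setminus\{o\}$. Since $oq$ is an edge, there is $\zeta$ with $\zeta(q)=0$ and $\zeta>0$ on $P\setminus\{o,q\}$. Let $\xi$ be independent of $\zeta$ with $\xi(q)=0$. As $\eta(q)>0=\xi(q)=\zeta(q)$, the triple $(\xi,\eta,\zeta)$ is a coordinate system, and we choose the sign of $\xi$ so that the change of coordinates has positive determinant. On the half-space $\zeta>0$, which contains all of $\operatorname{conv}(P)$ except the edge $oq$, define the \emph{chart}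
\[
\pi(p)=(X(p),Y(p))=\Bigl(\frac{\xi(p)}{\zeta(p)},\frac{\eta(p)}{\zeta(p)}\Bigr).
\]
In the new coordinates $p=\zeta(p)\,(X(p),Y(p),1)$ and $q=(0,\eta(q),0)$. Hence $\pi(p)=\pi(p')$ if and only if $p,p'$ lie on one ray from $o$, and for $\theta,\theta'\geq0$, not both zero, $\pi(\theta a+\theta'b)$ is the convex combination of $\pi(a),\pi(b)$ with weights proportional to $\theta\zeta(a)$, $\theta'\zeta(b)$; so $\pi$ maps segments onto segments. Let $a,b,p\in P\setminus\{o,q\}$ be distinct. Signs of determinants may be computed in the new coordinates.
\begin{enumerate}
\item[(C1)] Expanding along $q$ gives $-\eta(q)\bigl(\xi(a)\zeta(p)-\zeta(a)\xi(p)\bigr)=\eta(q)\zeta(a)\zeta(p)\bigl(X(p)-X(a)\bigr)$. So $X(a)<X(p)$ if and only if $\operatorname{or}(o,q,a,p)>0$, and by general position there are no ties.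
\item[(C2)] Factoring out $\zeta(a)\zeta(b)\zeta(p)>0$ shows that $\operatorname{or}(o,a,b,p)$ is the sign of the determinant with rows $(X,Y,1)$, the planar orientation of $\pi(a),\pi(b),\pi(p)$. It is never $0$. If $X(a)<X(b)$, it is positive exactly when $\pi(p)$ is above the line $\pi(a)\pi(b)$.
\item[(C3)] If $X(a)<X(b)$, then $\det(a,b,q)=\det(q,a,b)>0$ by (C1). So the side of the plane $oab$ that contains $q$ is the side that appears as ``above the line $\pi(a)\pi(b)$''.
\end{enumerate}

Let $s$ and $t$ be the points of $P\setminus\{o,q\}$ with the smallest and the largest $X$; they are found with $O(n)$ tests. By (C1), all other points lie on one side of the plane $oqs$ and on one side of the plane $oqt$, so $oqs$ and $oqt$ are the two facets of $\operatorname{conv}(P)$ at the edge $oq$. Put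
\[
O=\{o,q,s,t\},\qquad V=P\setminus O,\qquad N=|V|=n-4 .
\]
Every $p\in V$ has $X(s)<X(p)<X(t)$.

\subsection{Candidates and conflicts}

For $S\subseteq V$ let $H(S)=\operatorname{conv}(S\cup O)$. Adding the tetrahedron $O$ makes every $H(S)$ three-dimensional, with the facets $oqs$ and $oqt$; by general position all its facets are triangles. The same triangle can be a facet of $H(S)$ for many $S$, so we describe facets without reference to $S$.

A \emph{candidate} $f$ is a three-element set $T\subset P$ together with a side of its plane, called \emph{outer}, such that no point of $O$ lies strictly on the outer side. Let $D(f)=T\setminus O$, let $\nu_f$ be a normal pointing to the outer side, and let $\operatorname{conf}(f)\subseteq V$ be the set of points of $P$ strictly on the outer side. A point of $\operatorname{conf}(f)$ is said to \emph{conflict} with $f$; this is one orientation test. The facets of $H(S)$ are the triples of $S\cup O$ whose plane has no point of $S\cup O$ strictly on one side, so they form the set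
\[
F(S)=\{f:\ D(f)\subseteq S,\ \operatorname{conf}(f)\cap S=\emptyset\},\qquad |F(S)|\le2|S|+4,
\]
where the bound is (F1) for at most $|S|+4$ vertices. The desired output is $F(V)$. Whenever a facet is computed, we record its outer side by one test against a point of $O\setminus T$. Once $F(S)$ is known, adjacencies and cyclic orders of facets are free.

The \emph{location} of a point $p\in V$ with respect to $S$ is the set
\[
K_S(p)=\{f\in F(S):\ p\in\operatorname{conf}(f)\}.
\]
It is empty if and only if $p\in H(S)$. Knowing $K_S(p)$ for all $p\in V$ is the same as knowing $\operatorname{conf}(f)$ for all $f\in F(S)$.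

\begin{lemma}\label{lem:connected}
The set $K_S(p)$ is connected in the dual graph of $H(S)$. Given one element, the whole set is found with at most $3|K_S(p)|$ tests.
\end{lemma}

\begin{proof}
In the setting of (F3), $K_S(p)$ is the set of vertices $\nu_f$ of the polar polytope with $\langle\nu_f,p\rangle>1$. By (F4), from each of them a path of increasing values leads to the face maximizing $\langle\cdot,p\rangle$, and the graph of this face is connected. All vertices on these paths have value greater than $1$. A graph search tests $p$ against the three neighbors of each element found.
\end{proof}

\subsection{Triples of facets at a vertex}\label{sec:triples}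

Let $v$ be a vertex of $H(S)$ with facets $g^1,\dots,g^m$ in cyclic order. By (F3), its normal cone is the cone over a convex $m$-gon with vertices $\nu_{g^1},\dots,\nu_{g^m}$. Any triangulation of the polygon expresses each vector of the cone by three normals. We need one in which every vertex lies on few diagonals (in a fan from $g^1$, the facet $g^1$ would have $m-1$ partners) and in which triangles can be found by binary search.

List the facets in zigzag order $u_1,\dots,u_m=g^1,g^m,g^2,g^{m-1},\dots$ and let $\Delta_k=(u_k,u_{k+1},u_{k+2})$ for $1\le k\le m-2$. The facets $u_k,\dots,u_m$ are consecutive in the cyclic order, with $u_k$ at one end, $u_{k+1}$ at the other end and $u_{k+2}$ next to $u_k$. So $\Delta_k$ cuts the vertex $u_k$ off the polygon spanned by $u_k,\dots,u_m$. It follows that $\Delta_1,\dots,\Delta_{m-2}$ triangulate the $m$-gon, that the diagonals are $u_{k+1}u_{k+2}$ for $1\le k\le m-3$, and that this diagonal separates $\Delta_1,\dots,\Delta_k$ from the later triangles. Each vertex lies on at most two diagonals. The $\Delta_k$ are the \emph{triples at $v$}; we fix them once for each $S$ and $v$, for free. Two facets of $H(S)$ are \emph{linked} if they occur in a common triple at some vertex.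

\begin{lemma}\label{lem:triples}
Let $S\subseteq V$.
\begin{enumerate}
\item[(a)] Every facet of $H(S)$ is linked to at most $9$ others.
\item[(b)] Let $v$ be a vertex of $H(S)$ and let $\mu$ be a vector of its normal cone that is a normal, of known orientation, of a plane through three input points. A triple at $v$ whose cone contains $\mu$ is found with $O(\lg(|S|+4))$ tests.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Two facets of a triple are joined by a side of the polygon, and then they share an edge, or by a diagonal. A facet has three neighbors across edges and at most two diagonals at each of its three vertices.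

(b) Use binary search over the diagonals. At the diagonal $\{g,g'\}=\{u_{k+1},u_{k+2}\}$ compare $\operatorname{sgn}\det(\mu,\nu_g,\nu_{g'})$ with $\operatorname{sgn}\det(\nu_{u_k},\nu_g,\nu_{g'})$. Equal signs mean that $\mu$ lies in the cone over $\Delta_1,\dots,\Delta_k$, opposite signs that it lies in the cone over the later triangles, and if the first sign is $0$ both hold. The plane through $a,b,c$ has the normal $(b-a)\times(c-a)$, so up to the recorded orientations both signs are values of the polynomial
\[
\det\bigl((b_1-a_1)\times(c_1-a_1),\ (b_2-a_2)\times(c_2-a_2),\ (b_3-a_3)\times(c_3-a_3)\bigr)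
\]
of degree $6$ in at most $9$ points. Finally, $m\le|S|+3$.
\end{proof}

The next lemma is the computation of Example~\ref{ex:plane}. Both refinement and gift wrapping rest on it.

\begin{lemma}\label{lem:key}
Let $\mu\ne0$, let $v$ be a vertex of $H(S)$ maximizing $\langle\mu,\cdot\rangle$ over $H(S)$, and let $(g_1,g_2,g_3)$ be a triple at $v$ whose cone contains $\mu$. Let $p\in P$.
\begin{enumerate}
\item[(i)] If $\langle\mu,p-v\rangle>0$, then $p$ conflicts with some $g_l$.
\item[(ii)] If $\langle\mu,p-v\rangle\ge0$, then $p$ conflicts with some $g_l$ or is a vertex of some $g_l$.
\end{enumerate}
\end{lemma}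

\begin{proof}
Write $\mu=\sum_l\theta_l\nu_{g_l}$ with $\theta_l\ge0$. Then $\langle\mu,p-v\rangle=\sum_l\theta_l\langle\nu_{g_l},p-v\rangle$, and since $v\in g_l$, the point $p$ conflicts with $g_l$ if and only if $\langle\nu_{g_l},p-v\rangle>0$. In (i) some term is positive. In (ii), if no term is positive, all terms vanish. Some $\theta_l$ is positive because $\mu\ne0$, so $p$ lies in the plane of $g_l$, and by general position it is a vertex of $g_l$.
\end{proof}

General position enters (ii) in an essential way for our counts: without it, arbitrarily many points could lie in the plane of $g_l$.

\section{Random samples}\label{sec:samples}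

Let $U\subseteq V$ with $|U|=m$, and let $R$ be a uniformly random $r$-element subset of $U$. We need three facts: a point conflicts with few facets of $H(R)$ on average, every facet of $H(R)$ has few conflicts with high probability, and the hulls of all prefixes of a random order can be built cheaply.

\begin{lemma}\label{lem:average}
$\mathbb E\sum_{p\in U\setminus R}|K_R(p)|\le80m$.
\end{lemma}

\begin{proof}
Let $r<m$, choose $p$ uniformly in $U\setminus R$, and put $R'=R\cup\{p\}$. Given $R'$, the point $p$ is uniform in $R'$. Let $F_1(R')$ be the set of candidates $f$ with $D(f)\subseteq R'$ and exactly one conflict in $R'$. A candidate lies in $K_{R'\setminus\{p\}}(p)$ if and only if it lies in $F_1(R')$ and its conflict is $p$. Hence $\mathbb E|K_R(p)|=\frac1{r+1}\mathbb E|F_1(R')|$.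

To bound $|F_1(R')|$, form $R''\subseteq R'$ by keeping each point independently with probability $\frac12$. A candidate $f\in F_1(R')$ belongs to $F(R'')$ if the at most three points of $D(f)$ are kept and the conflict is dropped, which has probability at least $2^{-4}$. Since $\mathbb E|F(R'')|\le2\cdot\frac{r+1}2+4=r+5$, we get $|F_1(R')|\le16(r+5)$ and $\mathbb E|K_R(p)|\le16\frac{r+5}{r+1}\le80$.
\end{proof}

\begin{lemma}\label{lem:tail}
If $r\ge8$ and $w>0$, the probability that some $f\in F(R)$ has $|\operatorname{conf}(f)\cap U|>w$ is at most $2r^3e^{-w(r-3)/m}$.
\end{lemma}

\begin{proof}
For $0\le j\le3$ there are at most $2\binom4{3-j}\binom mj$ candidates with $D(f)\subseteq U$ and $|D(f)|=j$. Fix one with $w'>w$ conflicts in $U$. We have $\Pr[D(f)\subseteq R]\le(r/m)^j$. Given this event, the other $r-j$ elements of $R$ form a uniform subset of the $m-j\geq w'$ points of $U\setminus D(f)$, and they avoid all conflicts with probability at most $(1-\frac{w'}{m-j})^{r-j}\le e^{-w(r-3)/m}$. Summing $2\binom4{3-j}r^j/j!$ over $j$ gives $8+12r+4r^2+r^3/3$, which is at most $\bigl(\frac1{64}+\frac3{16}+\frac12+\frac13\bigr)r^3\le2r^3$ for $r\ge8$.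
\end{proof}

\begin{lemma}[Incremental construction]\label{lem:incremental}
Let $v_1,\dots,v_m$ be a uniformly random order of $U$ and $U_r=\{v_1,\dots,v_r\}$. If $F(U_{r_0})$ and the lists $\operatorname{conf}(f)\cap U$ for $f\in F(U_{r_0})$ are known, then $F(U_r)$ and the lists $\operatorname{conf}(f)\cap U$ for $f\in F(U_r)$, for all $r_0\le r\le m$, can be found with $O\bigl(m(1+\sum_{r_0<r\le m}\frac1r)\bigr)$ expected tests. For $r_0=0$ and $m\ge2$ everything, including the initial lists, costs $O(m\lg m)$ expected tests.
\end{lemma}

\begin{proof}
\emph{One insertion.} Let $v=v_r$ and $H=H(U_{r-1})$. The facets of $H(U_r)$ that do not contain $v$ are the facets of $H$ whose list does not contain $v$; the other facets of $H$ are \emph{destroyed}. Call an edge of $H$ a \emph{horizon edge} if exactly one of its two facets is destroyed. We claim that the new facets are the triangles $abv$ with $ab$ a horizon edge. Let $ab$ be an edge of $H$ with facets $g_1,g_2$ and put $c_l=\langle\nu_{g_l},v-a\rangle\neq0$. If $c_1>0>c_2$, then $\mu=-c_2\nu_{g_1}+c_1\nu_{g_2}$ lies in the normal cone of $ab$ and $\langle\mu,v-a\rangle=0$, so the plane through $a$ with normal $\mu$ supports $H$ and contains $a,b,v$; thus $abv\in F(U_r)$.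 Conversely, let $f=abv\in F(U_r)$. Its plane supports $H$ and contains only $a$ and $b$ from $U_{r-1}\cup O$, so $ab$ is an edge of $H$ and $\nu_f=\theta_1\nu_{g_1}+\theta_2\nu_{g_2}$ with $\theta_l\ge0$ by (F2). From $0=\langle\nu_f,v-a\rangle=\theta_1c_1+\theta_2c_2$ we see that $c_1,c_2$ have opposite signs. The same representation of $\nu_f$ gives $\operatorname{conf}(f)\subseteq\operatorname{conf}(g_1)\cup\operatorname{conf}(g_2)$.

So $F(U_r)$ is free, and the new facet $f$ costs at most $w(g_1)+w(g_2)+1$ tests, where $w(g)=|\operatorname{conf}(g)\cap U|$, the facet $g_1$ is destroyed and $g_2$ survives.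

\emph{Expected cost.} Let $W_r=\mathbb E\sum_{f\in F(U_r)}w(f)$. Counting conflicts by points instead of facets, $W_r\le80m$ by Lemma~\ref{lem:average}. Given the set $U_r$, the point $v_r$ is uniform in it, while $F(U_r)$ and the weights $w$ are determined.
\begin{itemize}
\item A facet $g\in F(U_r)$ is charged as $g_2$ at step $r$ only through an edge across which the neighboring facet of $H(U_r)$ has third vertex $v_r$. For each of its three edges this has probability at most $1/r$. The expected charge at step $r$ is at most $3W_r/r$.
\item A facet of $H(U_r)$ is new only if $v_r$ is one of its three vertices. So the expected total weight of the new facets is at most $3W_r/r$, and their expected number is at most $3(2r+4)/r\le18$.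
\item A destroyed facet never returns, and it has at most three horizon edges. So the total charge to facets in the role of $g_1$ is at most three times the total weight of $F(U_{r_0})$ and of all facets created later.
\end{itemize}
The expected total is at most $3W_{r_0}+\sum_{r>r_0}(12W_r/r+18)$, as claimed. For $r_0=0$ the hull is the tetrahedron $O$, and its four lists cost $4m+4$ tests.
\end{proof}

\section{Point location with leading constant one}\label{sec:location}

\subsection{Segments in the plane}

Among $M$ noncrossing segments, we want to find those directly above and below a query point. The direct method finds the vertical slab between consecutive endpoints that contains the query and then searches the segments crossing the slab, at a cost of about $2\lg M$. To save the factor $2$ we cut into few slabs, say $2^\alpha$, and arrange that the $\alpha$ tests spent on finding the slab are recovered in the vertical search, which is biased toward the gaps that still contain many endpoints. The tool for biased search is a theorem of Gilbert and Moore~\cite{GM}.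

\begin{lemma}\label{lem:GM}
For positive weights $w_0,\dots,w_\ell$ with sum $W$ there is a binary search tree with leaves $0,\dots,\ell$ in this order in which leaf $j$ has depth at most $\lceil\lg(W/w_j)\rceil+1\le\lg(W/w_j)+2$.
\end{lemma}

\begin{proof}
Let $x_j=(w_0+\dots+w_{j-1}+w_j/2)/W\in(0,1)$. Halve $[0,1)$ recursively into half-open intervals, creating a node whenever both halves contain some of the $x_j$. The point $x_j$ has distance at least $w_j/(2W)$ from all others, so it is alone in its interval after $\lceil\lg(2W/w_j)\rceil$ halvings.
\end{proof}

\begin{lemma}\label{lem:planar}
Let $\mathcal E$ be a set of $M\ge1$ nonvertical segments in the $(X,Y)$-plane, any two of which meet at most in a common endpoint, and let distinct endpoints have distinct $X$. Suppose that the $X$-order of the endpoints and the vertical order of the segments in every slab between consecutive endpoints are known. For a query point that lies on no segment and whose $X$ differs from that of all endpoints, the segments immediately above and below it, if they exist, can be found with $\lg M+O(\sqrt{\lg M}+1)$ tests, each of which compares $X$ with an endpoint or decides ``above or below'' for a segment.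
\end{lemma}

\begin{proof}
A segment \emph{spans} an open interval $J$ if its $X$-projection contains $J$. A \emph{box} consists of an open interval $J$, a bottom and a top, each a segment spanning $J$ or $\mp\infty$, such that no segment spanning $J$ lies strictly between them. Its \emph{weight} $e$ is the number of pairs (segment, endpoint of it) with the endpoint in the interior of the box. The whole plane is a box of weight $2M$.

\emph{At most $e$ segments meet the interior of a box.} Over $J$, a segment other than the top and the bottom cannot touch them, since their endpoints lie outside $J$. So a segment meeting the interior does not span $J$, for it would lie strictly between bottom and top. Hence it has an endpoint with $X\in J$, the part of it from the interior point to this endpoint lies over $J$, and the endpoint is interior.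

\emph{One step.} Let $\alpha=\lceil\sqrt{\lg2M}\,\rceil\ge1$ and $\tau=2^\alpha$. Suppose the query is in a box of weight $e\ge1$. Scan the interior endpoints from left to right, and draw a vertical line through an endpoint as soon as the weight accumulated since the last line, this endpoint included, exceeds $e/\tau$. There are fewer than $\tau$ lines, and each open slab has weight at most $e/\tau$. The slab of the query is found with $\alpha$ tests. The $\ell\le e$ segments that span this slab inside the box cut it into $\ell+1$ gaps. Each gap is a box, and the weights satisfy $\sum_je_j\le e/\tau$. Search the gaps with the tree of Lemma~\ref{lem:GM} for the weights $w_j=\tau e_j+1$, whose sum is at most $e+\ell+1\le3e$; each node tests the query against one spanning segment. Let the query be in gap $j$.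
\begin{itemize}
\item If $e_j\ge1$, the step costs at most $\alpha+\lg\frac{3e}{\tau e_j}+2\le\lg\frac e{e_j}+4$, and we continue in gap $j$, whose weight is at most $e/\tau$.
\item If $e_j=0$, no segment meets the interior of the gap, so its top and bottom are the answer. The step costs at most $\alpha+\lg(3e)+2\le\alpha+\lg e+4$.
\end{itemize}
Slabs, gaps and weights are free: an endpoint lies on the same side of a spanning segment as the segments incident to it, and this side is read off the known vertical orders.

\emph{Total.} The weight starts at $2M$ and drops by a factor $\tau$ in each step of the first kind, so there are at most $\lg(2M)/\alpha\le\sqrt{\lg2M}$ such steps. The terms $\lg(e/e_j)$ and the final $\lg e$ telescope to $\lg2M$. The total is at most $\lg2M+4\sqrt{\lg2M}+\alpha+4$.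
\end{proof}

\subsection{A point against a set of facets}

We transfer the search to $H(S)$ through the chart $\pi$ (Figure~\ref{fig:chart}). The point of the next statement is that the cost depends only on the size of a set $L$ known to contain $K_S(p)$, while the preprocessing is done once for $S$ and serves every $L$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[very thick] (0,1.5)--(1.3,0.3)--(3,0.1)--(4.5,1.2);
\draw (0,1.5)--(1.9,1.7)--(4.5,1.2);
\draw (1.3,0.3)--(1.9,1.7)--(3,0.1);
\draw[dashed] (0,1.5)--(0,2.9) (1.9,1.7)--(1.9,2.9) (4.5,1.2)--(4.5,2.9);
\fill (0,1.5) circle (1.5pt) node[left] {$\pi(s)$};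
\fill (1.3,0.3) circle (1.5pt) node[below left] {$\pi(a)$};
\fill (3,0.1) circle (1.5pt) node[below right] {$\pi(b)$};
\fill (4.5,1.2) circle (1.5pt) node[right] {$\pi(t)$};
\fill (1.9,1.7) circle (1.5pt) node[above left] {$\pi(c)$};
\draw[dotted,thick,->] (2.2,-0.5)--(2.2,0.16);
\draw[fill=white] (2.2,-0.55) circle (1.5pt) node[below] {$\pi(p_1)$};
\draw[dotted,thick,->] (3.4,2.3)--(3.4,1.45);
\draw[fill=white] (3.4,2.35) circle (1.5pt) node[above] {$\pi(p_2)$};
\end{tikzpicture}
\caption{A hull with vertices $o,q,s,t,a,b,c$, projected from $o$ with $q$ at vertical infinity. The facets $osa$, $oab$, $obt$ appear as the lower hull (thick), the facets $sac$, $abc$, $btc$ as triangles, and the facets $qsc$, $qct$ as vertical half-strips. The point $p_1$ lies beyond the facet $oab$, whose edge $ab$ is the first segment above it. The point $p_2$ is outside the hull exactly if it lies beyond the facet $qct$, whose edge $ct$ is the first segment below it.}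
\label{fig:chart}
\end{figure}

\begin{proposition}\label{prop:locate}
Let $S\subseteq V$ and let $F(S)$ be known. After a preprocessing of $S$ with $O(|S|\lg|S|+1)$ tests, the following holds for every nonempty $L\subseteq F(S)$ and every $p\in V\setminus S$ with $K_S(p)\subseteq L$: with $\lg|L|+O(\sqrt{\lg|L|}+1)$ tests one can decide whether $p\in H(S)$ and, if not, find an element of $K_S(p)$.
\end{proposition}

\begin{proof}
Let $\mathcal E$ be the set of segments $\pi(a)\pi(b)$ for the edges $ab$ of $H(S)$ with $a,b\notin\{o,q\}$, and let $\mathcal E_L\subseteq\mathcal E$ consist of those that come from edges of facets in $L$. Then $|\mathcal E|\le3|S|+6$ and $|\mathcal E_L|\le3|L|$.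

\emph{The segments do not cross.} If $x$ lies in a facet $f\not\ni o$, then $o$ is strictly on the inner side of $f$, so the ray from $o$ through $x$ leaves $H(S)$ at $x$. Hence distinct points of the union of the facets not containing $o$ lie on distinct rays, and $\pi$ is injective on this union with $q$ removed. An edge $ab$ with $a,b\ne o$ lies in two facets, at most one of which is $oab$, so it belongs to the union. Therefore two segments of $\mathcal E$ meet at most in a common endpoint, and no segment meets the image of the relative interior of a facet $f\not\ni o$. By (C1), distinct endpoints have distinct $X$.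

\emph{Preprocessing.} Sort the endpoints by $X$ and sweep from left to right, maintaining the vertical order of the segments of $\mathcal E$. At an endpoint $\pi(v)$, delete the segments ending there, locate $\pi(v)$ among the remaining ones by binary search with tests $\operatorname{or}(o,a,b,v)$, and insert at this place the segments starting at $\pi(v)$, sorted by slope with tests $\operatorname{or}(o,v,a,b)$. This takes $O(|S|\lg|S|+1)$ tests and yields the data required by Lemma~\ref{lem:planar} for $\mathcal E$, hence by restriction, for free, for every $\mathcal E_L$.

\emph{Query.} If $\mathcal E_L=\emptyset$, report $p\in H(S)$. Otherwise find by Lemma~\ref{lem:planar} the segments of $\mathcal E_L$ immediately above and below $\pi(p)$; by (C1) and (C2) the tests are orientation tests and $\pi(p)$ is an admissible query. Test $p$ against the at most four facets of $H(S)$ that contain the two corresponding edges. Report a conflicting one if there is one, and $p\in H(S)$ otherwise. The number of tests is as stated. If $p\in H(S)$, nothing conflicts with $p$ and the report is correct. So let $p\notin H(S)$; we show that $\mathcal E_L\ne\emptyset$ and that a tested facet conflicts with $p$. Let $\mathcal C$ be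 the cone with apex $o$ spanned by $H(S)$, the intersection of the inner half-spaces of the facets containing $o$.

\emph{Case 1: $p\notin\mathcal C$.} Then $p$ conflicts with a facet containing $o$, but not with $oqs$ or $oqt$, which are facets of $\operatorname{conv}(P)$. Let $Z=\pi\bigl((S\cup O)\setminus\{o,q\}\bigr)$. For $a,b\ne q$, the triangle $oab$ is a facet if and only if all of $S\cup O$ is weakly on the side of $q$, that is, by (C3), if and only if $\pi(a)\pi(b)$ is an edge of the lower hull of $Z$; the outer side is ``below''. So $\pi(p)$ is below the line of some lower-hull edge. Over the interval $[X(s),X(t)]$, which contains $X(p)$, the lower hull is the graph of the maximum of these lines, so $\pi(p)$ is below the lower hull. Let $\pi(a)\pi(b)$ be the lower-hull edge vertically above $\pi(p)$, unique by (C1). Then $oab\in K_S(p)\subseteq L$, so $\pi(a)\pi(b)\in\mathcal E_L$. It is the first segment above $\pi(p)$, because all segments lie on or above the lower hull, and $oab$ is tested.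

\emph{Case 2: $p\in\mathcal C$.} By general position $p$ is in the interior of $\mathcal C$, so the ray from $o$ through $p$ leaves $H(S)$ at a point $x$ of a facet $f\not\ni o$. The point $x$ is on no edge $ab$ of $f$, since $o,a,b,p$ are not coplanar. As $p\notin H(S)$, it lies beyond $x$ on the ray, so $f\in K_S(p)\subseteq L$; and $\pi(p)=\pi(x)$. If $f=abc$ with $q\notin f$, then $\pi(p)$ is interior to the triangle $\pi(a)\pi(b)\pi(c)$, which no segment enters and whose sides are in $\mathcal E_L$. So the first segment above $\pi(p)$ comes from an edge of $f$, and $f$ is tested. If $f=qab$, consider a point $x'=\theta q+\theta'a+\theta''b$ with positive coefficients. Since $q=(0,\eta(q),0)$,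
\[
\pi(x')=\pi(\theta'a+\theta''b)+\bigl(0,\ \theta\eta(q)/\zeta(x')\bigr),
\]
so the relative interior of $f$ is mapped onto the open vertical half-strip above $\pi(a)\pi(b)$. It contains $\pi(p)$ and meets no segment, so the first segment below $\pi(p)$ is $\pi(a)\pi(b)\in\mathcal E_L$, and $f$ is tested.
\end{proof}

\section{From a sample to a larger sample}\label{sec:refine}

\subsection{Refining a location}

To profit from Proposition~\ref{prop:locate} for a larger sample $S'\supseteq S$ we need a small set $L\supseteq K_{S'}(p)$ that can be written down from $K_S(p)$ without tests. As in Example~\ref{ex:plane}, the facets in $K_S(p)$ do not suffice, but their partners do. Let $K_S^+(p)$ be the set of facets of $H(S)$ that belong to $K_S(p)$ or are linked to a member of it. By Lemma~\ref{lem:triples}(a), $|K_S^+(p)|\le10|K_S(p)|$.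

\begin{lemma}\label{lem:refine}
Let $S\subseteq S'\subseteq V$, $p\in V$, and $K_S^+(p)\subseteq C\subseteq F(S)$. Let $A_C$ be the set of $a\in S'$ that conflict with or are a vertex of some $g\in C$, and let $L_C=\{f\in F(S'):D(f)\subseteq A_C\}$. Then $K_{S'}(p)\subseteq L_C$ and $2\le|L_C|\le2|A_C|+4$.
\end{lemma}

\begin{proof}
Let $f\in K_{S'}(p)$, let $v$ be a vertex of $H(S)$ maximizing $\langle\nu_f,\cdot\rangle$ over $H(S)$, and let $(g_1,g_2,g_3)$ be a triple at $v$ whose cone contains $\nu_f$. For every vertex $a$ of $f$,
\[
\langle\nu_f,p\rangle>\langle\nu_f,a\rangle\ge\langle\nu_f,v\rangle,
\]
because $p$ conflicts with $f$ and $v\in H(S)\subseteq H(S')$. By Lemma~\ref{lem:key}(i), some $g_l$ lies in $K_S(p)$, so all three lie in $K_S^+(p)\subseteq C$. By Lemma~\ref{lem:key}(ii), every $a\in D(f)\subseteq S'$ lies in $A_C$. Thus $f\in L_C$. A facet in $L_C$ has no conflict in $S'\supseteq A_C$, so $L_C\subseteq F(A_C)$, which gives the upper bound. Finally $oqs,oqt\in L_C$, as $D=\emptyset$ for both.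
\end{proof}

\subsection{Gift wrapping through a chain of samples}\label{sec:wrap}

Let $ab$ be an edge of $\operatorname{conv}(P)$ and $abc$ a known facet. Project $\mathbb R^3$ along $b-a$ onto a plane, so that the line $ab$ becomes a point. Some supporting plane meets $P$ only in $a$ and $b$, so the images of the other points lie in an open half-plane bounded by a line through that point, and by general position their directions from it are distinct. Ordering them by angle gives a strict total order $\prec$ on $P\setminus\{a,b\}$, and each comparison is a test $\operatorname{or}(a,b,p,p')$. For $v\in P\setminus\{a,b\}$, the points $\prec v$ lie on one side of the plane $abv$ and the points $\succ v$ on the other. So $abv$ is a facet exactly when $v$ is the minimum or the maximum. Orient the order, with one test, so that $c$ is the minimum. The maximum $c'$ gives the second facet $abc'$; finding it is called a \emph{wrap}.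

A direct wrap costs about $n$ tests. To do better, let $v_S$ be the $\prec$-maximum of $(S\cup O)\setminus\{a,b\}$ for $S\subseteq V$, so that $c'=v_V$. The points that beat $v_S$ are confined to three conflict lists.

\begin{lemma}\label{lem:wrap}
Let $S\subseteq S'\subseteq V$, and let $F(S)$, the lists $\operatorname{conf}(g)\cap S'$ for $g\in F(S)$, and $v_S$ be known. Then $v_{S'}$ is found with $O(\lg(|S|+4))+\min\{3w,|S'|\}$ tests, where $w$ is the length of the longest list.
\end{lemma}

\begin{proof}
The set $(S\cup O)\setminus\{a,b\}$ has at least two elements, so $v_S\ne c$. Let $\mu$ be the normal of the plane $abv_S$ that points away from $c$. Every point of $S\cup O$ lies in this plane or is $\prec v_S$, hence on the side of $c$. So $v_S$ maximizes $\langle\mu,\cdot\rangle$ over $H(S)$. The maximizing face is spanned by a subset of the noncollinear points $a,b,v_S$ that contains $v_S$, so $v_S$ is a vertex of $H(S)$. By Lemma~\ref{lem:triples}(b) we find a triple $(g_1,g_2,g_3)$ at $v_S$ whose cone contains $\mu$. Every $p\succ v_S$ has $\langle\mu,p-v_S\rangle>0$ and conflicts with some $g_l$ by Lemma~\ref{lem:key}(i). Moreover $p\notin O$. Hence $v_{S'}$ is the maximum of $v_S$ and the points of $S'\cap\bigcup_l\operatorname{conf}(g_l)$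 other than $a,b$.
\end{proof}

For a sample $R$ of size $r$, the lemma leads from $v_R$ to $c'$ at a cost of about $(n/r)\lg r$. Finding $v_R$ by brute force would cost $r$ per wrap, too much for about $r/\lg^2r$ wraps once $r$ is well above $\sqrt n$. We therefore apply the lemma along a chain of samples of sizes $8,16,\dots,r$, at a cost of about $\lg r$ for each of the $\lg r$ links.

\section{The algorithm}\label{sec:algorithm}

If $n<4096$, test every triple of points against every other point; this is $O(1)$ tests. Let $n\ge4096$. For $i\ge2$ put
\[
\lambda_i=i^3,\qquad r_i=2^{\lambda_i},\qquad\delta_i=\lambda_i-\lambda_{i-1}=3i^2-3i+1,\qquad B_i=\lfloor r_i/\lambda_i^2\rfloor,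
\]
and let $I$ be the largest integer with $r_I\le n/\lg n$. Then $I\ge2$, since $r_2=256<4096/12$, and $r_I\le N$. The bound $n/\lg n$ is what keeps the construction of all sample hulls within $O(n)$ tests.

\subsection{Description}

Choose a uniformly random order of $V$. Let $R^{(j)}$ be its first $2^j$ elements, $R_i=R^{(\lambda_i)}$, and $K_i(p)=K_{R_i}(p)$.

\medskip\noindent\textbf{Preprocessing.} Find $o,q,s,t$. Run Lemma~\ref{lem:incremental} with $U=R_I$ and $r_0=0$; this yields $F(S)$ and the lists $\operatorname{conf}(g)\cap R_I$, $g\in F(S)$, for all prefixes $S$ of $R_I$. Do the preprocessing of Proposition~\ref{prop:locate} for $R_2,\dots,R_I$.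

\medskip\noindent\textbf{Level $i$, for $i=2,3,\dots,I$.}
\begin{enumerate}
\item[(a)] \emph{Location.} Compute $K_i(p)$ for all $p\in V$. If $p\in R_i$, or if $i\ge3$ and $K_{i-1}(p)=\emptyset$, then $p\in H(R_i)$ and $K_i(p)=\emptyset$. Otherwise apply Proposition~\ref{prop:locate} with $S=R_i$ and a set $L(p)$, and complete $K_i(p)$ by Lemma~\ref{lem:connected}. For $i=2$ take $L(p)=F(R_2)$. For $i\ge3$ take $L(p)=L_C$ from Lemma~\ref{lem:refine} with $S=R_{i-1}$, $S'=R_i$, $C=K^+_{R_{i-1}}(p)$. This set is free: $K_{i-1}(p)$ is known from the previous level, and $F(R_{i-1})$, $F(R_i)$ and the lists $\operatorname{conf}(g)\cap R_i$ from the preprocessing.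
\item[(b)] \emph{Wrapping.} Start with the single known facet $oqs$ of $\operatorname{conv}(P)$. While some edge lies in only one known facet and fewer than $B_i$ wraps have been made at this level, wrap over such an edge: find $v_{R^{(3)}}$ by brute force among at most $12$ points and apply Lemma~\ref{lem:wrap} along the chain
\[
R^{(3)}\subset R^{(4)}\subset\dots\subset R^{(\lambda_i)}=R_i\subset V .
\]
The lists for the last link come from (a), the others from the preprocessing. If no edge with only one known facet is left, output the known facets and halt.
\end{enumerate}

\noindent\textbf{Final stage}, if no level has halted. Run Lemma~\ref{lem:incremental} with $U=V$, $r_0=r_I$ and the chosen order, and output $F(V)$. The initial lists are known from level $I$.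

\medskip
The output is always correct. The sets $K_i(p)$ are correct by Lemma~\ref{lem:refine} and Proposition~\ref{prop:locate}. Every facet found in (b) is a facet of $\operatorname{conv}(P)$; a nonempty set of facets closed under adjacency is the set of all facets, because the dual graph is connected. The final stage is correct by Lemma~\ref{lem:incremental}. Each wrap finds a new facet, so $2h-5$ wraps complete the hull:
\begin{equation}\label{eq:halt}
\text{if level $i$ is reached and $B_i\ge2h$, the algorithm halts at level $i$.}
\end{equation}
The tests are coordinate comparisons, the quadratic test of Lemma~\ref{lem:anchor}, orientation tests, and the test of degree $6$ in at most $9$ points of Lemma~\ref{lem:triples}.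

\subsection{The cost of one level}

Level $i$ uses conflict lists for the pairs $(S,S')$ among
\[
(R^{(j)},R^{(j+1)})\ \text{ for }3\le j<\lambda_i,\qquad(R_i,V),\qquad(R_{i-1},R_i)\ \text{ if }i\ge3 .
\]
Call level $i$ \emph{good} if for each of these pairs every $g\in F(S)$ has $|\operatorname{conf}(g)\cap S'|\le8\lambda_i|S'|/|S|$. This notion, like the sets $K_i(p)$, depends only on the random order and makes sense whether or not the level is reached.

\begin{lemma}\label{lem:good}
Level $i$ fails to be good with probability at most $1/r_i$.
\end{lemma}

\begin{proof}
There are fewer than $\lambda_i$ pairs. In each, $S$ is a uniformly random subset of $S'$ given $S'$, of size $r$ with $8\le r\le r_i$, so $(r-3)/r\ge5/8$. By Lemma~\ref{lem:tail} the pair fails with probability at most $2r_i^3e^{-5\lambda_i}\le2r_i^3\,2^{-7\lambda_i}=2r_i^{-4}$, as $e^5>2^7$. Finally $2\lambda_i\le2^{\lambda_i}=r_i$.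
\end{proof}

\begin{lemma}\label{lem:level}
Count the cost of a level as $0$ if it is not reached. The expected cost of level $2$ is $O(n)$, and that of level $i$ with $3\le i\le I$ is at most $n\delta_i+O(ni)$.
\end{lemma}

\begin{proof}
\emph{Searches.} At level $2$ we have $|L(p)|\le516$, so each search costs $O(1)$. Let $i\ge3$. Always $|L(p)|\le2r_i+4$, so a search costs $O(\lambda_i)$. If the level is good and $\kappa=|K_{i-1}(p)|\ge1$, then each of the at most $10\kappa$ facets in $C$ contributes at most $8\lambda_i2^{\delta_i}+3$ points to $A_C$. So $|A_C|\le110\,\kappa\lambda_i2^{\delta_i}$ and $|L(p)|\le2^8\kappa\lambda_i2^{\delta_i}$, which gives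
\[
\lg|L(p)|\le\delta_i+\lg\kappa+3\lg i+8,\qquad\sqrt{\lg|L(p)|}\le\sqrt{3}\,i+\sqrt{\lg\kappa}+\sqrt{3\lg i+8}.
\]
Since $\lg\kappa\le\kappa$, the search for $p$ costs at most $\delta_i+O(i)+O(|K_{i-1}(p)|)$.

\emph{Completing the sets $K_i(p)$} costs at most $3\sum_p|K_i(p)|$.

\emph{Wrapping.} If the level is good, each of the fewer than $\lambda_i$ links inside $R_i$ costs $O(\lambda_i)+48\lambda_i$, and the last link costs $O(\lambda_i)+24\lambda_iN/r_i$. For $B_i\le r_i/\lambda_i^2$ wraps this is $O(r_i+n/\lambda_i)=O(n)$. In any case a wrap costs $O(\lambda_i^2)+\sum_{j\le\lambda_i}2^j+N=O(n)$, because $\lambda_i^2=O(r_i)$ and $r_i\le n$; so wrapping always costs $O(nr_i)$.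

Altogether level $i\ge3$ costs at most
\[
n\delta_i+O(ni)+O\Bigl(\sum_{p\in V}|K_{i-1}(p)|+\sum_{p\in V}|K_i(p)|\Bigr)+\mathbf 1[\text{level $i$ is not good}]\cdot O(nr_i).
\]
The right side is defined and nonnegative for every order. By Lemma~\ref{lem:average} with $U=V$ and by Lemma~\ref{lem:good}, the last two terms have expectation $O(n)$. For $i=2$ the same holds with $O(n)$ in place of the first two terms and without the sum over $K_{i-1}(p)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:upper}}

Correctness and the form of the tests have been shown; it remains to add up the costs for $n\ge4096$.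

\emph{Preprocessing.} Given the set $R_I$, its order is uniformly random, so Lemma~\ref{lem:incremental} applies. The expected cost is $O(n)+O(r_I\lg r_I)+\sum_{i\le I}O(r_i\lg r_i)=O(n)$, because $\sum_{i\le I}r_i\le2r_I$ and $r_I\lg r_I\le n$.

\emph{Levels.} Let $k$ be the smallest $i\in\{2,\dots,I\}$ with $B_i\ge2h$, and $k=I$ if there is none. By~\eqref{eq:halt}, only the levels $2,\dots,k$ can be reached. By Lemma~\ref{lem:level} their expected cost is at most
\[
O(n)+n\sum_{i=3}^k\delta_i+O\Bigl(n\sum_{i=3}^ki\Bigr)\le nk^3+O(nk^2).
\]
If $k=2$, this is $O(n)$, which is $O(n\lg^{2/3}h)$ since $h\geq4$. If $k\ge3$, then $B_{k-1}<2h$, so $r_{k-1}<2h\lambda_{k-1}^2$, that is,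
\[
(k-1)^3<\lg h+1+6\lg(k-1).
\]
With $6\lg x\le x^3/2+2$ for integers $x\ge2$ we get $(k-1)^3<2\lg h+6$, so $k=O(\lg^{1/3}h)$, which also holds for $k=2$. Then $k^3=(k-1)^3+\delta_k\le\lg h+O(k^2)$, and the levels cost at most $n\lg h+O(n\lg^{2/3}h)$.

\emph{Final stage.} By~\eqref{eq:halt} it is reached only if no $B_i$ is at least $2h$, and then $I=k=O(\lg^{1/3}h)$. Its expected cost is at most what it would be if the stage were always executed, which is $O\bigl(n(1+\lg(n/r_I))\bigr)$ by Lemma~\ref{lem:incremental}. From $n/\lg n<r_{I+1}$ we get $\lg(n/r_I)<\delta_{I+1}+\lg\lg n$ and $\lg n-\lg\lg n<(I+1)^3$. As $\lg\lg n\le\frac12\lg n$, the latter gives $\lg n<2(I+1)^3$ and $\lg\lg n<1+3\lg(I+1)$. Hence $\lg(n/r_I)=O(I^2)=O(\lg^{2/3}h)$, and the final stage costs $O(n\lg^{2/3}h)$.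

The total is $n\lg h+O(n\lg^{2/3}h)$, with an error function $f(h)=O(\lg^{2/3}h)$ that depends only on $h$. \qed

\begin{remark}
Free computation is used most heavily in step (a), where each point gets its own set $L(p)$ and its own search trees. The same bound holds if the points share these sets. The graph $\Gamma$ of linked facets of $H(R_{i-1})$ is the dual graph with noncrossing diagonals added inside its faces, so it is planar. By a theorem of Lipton and Tarjan~\cite[Theorem~3]{LT}, taken with equal vertex costs, for $0<\varepsilon\le1$ a planar graph on $m$ vertices has $O(\sqrt{m/\varepsilon})$ vertices whose removal leaves components of at most $\varepsilon m$ vertices. With $\varepsilon=\lambda_i^4/m$ (nothing is removed if $m\le\lambda_i^4$) we obtain a set $Z$ of $O(r_{i-1}/\lambda_i^2)$ facets and components of at most $\lambda_i^4$ facets. If $K^+_{R_{i-1}}(p)$ avoids $Z$, it lies in one component $C$, being connected in $\Gamma$ by Lemma~\ref{lem:connected}, and Lemma~\ref{lem:refine} applies to $C$ with $\lg|L_C|\le\delta_i+O(\lg i)$ at a good level. The other points conflict with one of at most $10|Z|$ facets. If level $i-1$ is good, there are $O(n/\lambda_i)$ of them, and searching all of $F(R_i)$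 for them costs $O(n)$; otherwise it costs $O(n\lambda_i)$, with probability at most $1/r_{i-1}\le1/\lambda_i$.
\end{remark}

\section{The lower bound}\label{sec:lower}

We prove Theorem~\ref{thm:lower}. The input points occupy positions $1,\dots,n$. A \emph{test} is a member of $\Phi$ applied to a tuple of positions, repetitions allowed; it is a polynomial $\Psi$ of degree at most $d$ in the $3n$ coordinates that involves at most $b$ positions. For fixed $n$ there are finitely many tests. A test is \emph{trivial} if $\Psi$ is the zero polynomial. Since comparisons belong to $\Phi$, we have $d,b\ge1$. Put $m=n-h$.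

The plan is to place $m$ points $p_1,\dots,p_m$ just below facets $f_1,\dots,f_m$ of a fixed polytope and to show that a leaf of a decision tree is compatible with few tuples $(f_1,\dots,f_m)$. The difficulty is that a test may involve several of the $p_j$ and may notice that $p_j$ crosses $f_j$ without mentioning the vertices of $f_j$. We control this by placing the points at very different depths $\varepsilon_1\gg\varepsilon_2\gg\cdots$.

\begin{example}\label{ex:lower}
Let $x,x',x''$ be the vertices of a facet $f$. The test $\operatorname{or}(x,x',x'',p_1)$ changes sign when $p_1$ crosses its facet if and only if $f_1=f$. Now let $f_2=f$ and consider $\operatorname{or}(x,x',p_1,p_2)$. If $p_2$ is far closer to its foot point $y_2$ in the relative interior of $f$ than $p_1$ is to the boundary, the outcome is that of $\operatorname{or}(x,x',p_1,y_2)$, and the plane $xx'y_2$ is the plane of $f_2$. So this test does not notice on which side of $f_2$ the point $p_2$ is, and it notices that $p_1$ crosses $f_1$ exactly when $f_1=f_2$. It determines $f_1$ only once $f_2$ is given. This is why we count the choices for $f_j$ given $f_{j+1},\dots,f_m$.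
\end{example}

\subsection{The family of inputs}

Real numbers are \emph{algebraically independent} over a field $\mathbb F\subseteq\mathbb R$ if no nonzero polynomial over $\mathbb F$ vanishes at them. If $\mathbb F$ is finitely generated over $\mathbb Q$, only countably many reals are algebraic over it, so independent numbers can be chosen one after another in prescribed open intervals. Let $\mathbb F_\Phi$ be the field generated by the coefficients of $\Phi$; it is finitely generated because $\Phi$ is finite.

\emph{The polytope.} Take $h$ points on a sphere. Each is strictly separated from the others by a plane, and this persists under small perturbations. So there are points $w_1,\dots,w_h$, all vertices of their hull $Q$, whose coordinates are algebraically independent over $\mathbb F_\Phi$. No four are coplanar, so $Q$ has $2h-4$ triangular facets, in distinct planes. Let $u$ be the centroid of the $w_i$, an interior point of $Q$, and let $\mathbb K$ be generated over $\mathbb F_\Phi$ by the coordinates of the $w_i$. For each facet $f$ fix an order $x_f,x_f',x_f''$ of its vertices.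

\emph{Foot points.} Choose $\alpha_j,\beta_j>0$ with $\alpha_j+\beta_j<1$ for $1\le j\le m$, all $2m$ numbers algebraically independent over $\mathbb K$. Let $\mathbb K_k=\mathbb K(\alpha_l,\beta_l:l>k)$ for $0\le k\le m$, and put
\[
y_j^f=\alpha_jx_f+\beta_jx_f'+(1-\alpha_j-\beta_j)x_f'',\qquad p_j^f(\varepsilon)=y_j^f+\varepsilon(u-y_j^f).
\]
The barycentric coordinates of $p_j^f(\varepsilon)$ with respect to the affinely independent points $u,x_f,x_f',x_f''$ begin with $\varepsilon$, $(1-\varepsilon)\alpha_j$, $(1-\varepsilon)\beta_j$, and they are affine functions over $\mathbb K$ of the coordinates of the point. So for $\varepsilon\neq1$ the coordinates of $p_j^f(\varepsilon)$ generate over $\mathbb K$ the same field as $\alpha_j,\beta_j,\varepsilon$. Comparing transcendence degrees gives: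
\begin{enumerate}
\item[(G)] If $\mathbb F\supseteq\mathbb K$ is a field and the parameters $\alpha_j,\beta_j,\varepsilon_j$ of some points $p_j^{f_j}(\varepsilon_j)$ are algebraically independent over $\mathbb F$, then so are all coordinates of these points.
\end{enumerate}

\emph{Leading terms of a test.} Fix a permutation $\rho$ of $\{1,\dots,h\}$, which places the $w_i$ in positions $1,\dots,h$, a tuple $\varphi=(f_1,\dots,f_m)$ of facets, and a nontrivial test $\Psi$. Substituting the $w_i$ turns $\Psi$ into a polynomial $G_m$ over $\mathbb K_m=\mathbb K$ in the coordinates of variable points $p_1,\dots,p_m$ (positions $h+1,\dots,n$); it is nonzero by the independence of the $w_i$. Suppose $G_k$ is a nonzero polynomial over $\mathbb K_k$ in $p_1,\dots,p_k$, with $k\ge1$. Substitute $p_k=p_k^{f_k}(\varepsilon)$ with an indeterminate $\varepsilon$. Viewing $G_k$ as a polynomial in $p_1,\dots,p_{k-1}$, some coefficient is a nonzero polynomial in $p_k$ over $\mathbb K_k$, and by (G) it stays nonzero. So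
\begin{equation}\label{eq:expand}
G_k\bigl(p_1,\dots,p_{k-1},p_k^{f_k}(\varepsilon)\bigr)=\varepsilon^{e_k}\bigl(G_{k-1}(p_1,\dots,p_{k-1})+\varepsilon\,(\cdots)\bigr)
\end{equation}
with $e_k\ge0$ and a nonzero polynomial $G_{k-1}$ over $\mathbb K_{k-1}$. All $G_k$ have degree at most $d$, the last one $G_0$ is a nonzero real number, and \emph{$G_k$ depends only on $\Psi$, $\rho$ and $f_{k+1},\dots,f_m$}.

\emph{Depths.} Choose $\varepsilon_1,\dots,\varepsilon_m\in(0,1)$ in this order, with $\varepsilon_k$ transcendental over $\mathbb K_0(\varepsilon_1,\dots,\varepsilon_{k-1})$ and small in the following sense. For all $\rho,\varphi,\Psi$ and all signs $\sigma_1,\dots,\sigma_{k-1}\in\{\pm1\}$, the points $p_l=p_l^{f_l}(\sigma_l\varepsilon_l)$, $l<k$, have coordinates independent over $\mathbb K_{k-1}$ by (G), so $G_{k-1}(p_1,\dots,p_{k-1})\ne0$. There are finitely many such choices, so we can take $\varepsilon_k$ so small that in all of them the bracket in~\eqref{eq:expand} has the sign of $G_{k-1}(p_1,\dots,p_{k-1})$ for $\varepsilon=\pm\varepsilon_k$.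

\emph{Inputs.} For $\rho$, $\varphi$ and $\sigma\in\{\pm1\}^m$ let $\mathcal I(\rho,\varphi,\sigma)$ be the input with the $w_i$ placed by $\rho$ and $p_j=p_j^{f_j}(\sigma_j\varepsilon_j)$ in position $h+j$. By (G) all its $3n$ coordinates are algebraically independent over $\mathbb F_\Phi$, so it is in general position. Applying~\eqref{eq:expand} for $k=m,\dots,1$, the outcome of a nontrivial test on it is
\begin{equation}\label{eq:sign}
\operatorname{sgn}\Psi=\operatorname{sgn}G_0\cdot\prod_{k=1}^m\sigma_k^{e_k}\in\{\pm1\}.
\end{equation}
Write $\mathcal I(\rho,\varphi)$ for the input with all $\sigma_j=+1$. Its points $p_j$ lie strictly between $y_j^{f_j}$ and $u$, so its hull is $Q$, with $h$ vertices. To \emph{reflect} $p_j$ means to change $\sigma_j$ to $-1$. This moves $p_j$ strictly beyond the plane of $f_j$, so $f_j$ is no longer a facet and the correct output changes.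

\subsection{Few tuples reach the same leaf}

\begin{lemma}\label{lem:dplanes}
Fix $\rho$, a test $\Psi$, an index $j$ and facets $f_{j+1},\dots,f_m$. There are at most $d$ facets that occur as $f_j$ in a tuple $\varphi=(f_1,\dots,f_m)$ for which reflecting $p_j$ changes the outcome of $\Psi$ on $\mathcal I(\rho,\varphi)$.
\end{lemma}

\begin{proof}
We may assume that $\Psi$ is nontrivial. The data fix $G_j$. View it as a polynomial in $p_1,\dots,p_{j-1}$ and fix a nonzero coefficient $\Lambda$, a polynomial of degree at most $d$ over $\mathbb K_j$ in the three coordinates of $p_j$. If reflecting $p_j$ changes the outcome, $e_j$ is odd by~\eqref{eq:sign}. In particular $e_j\ge1$, and setting $\varepsilon=0$ in~\eqref{eq:expand} gives $\Lambda(y_j^{f_j})=0$. With $f=f_j$, the polynomial $\Lambda(\alpha x_f+\beta x_f'+(1-\alpha-\beta)x_f'')$ in $\alpha,\beta$ has coefficients in $\mathbb K_j$ and vanishes at $(\alpha_j,\beta_j)$, which are independent over $\mathbb K_j$; so it is zero, and $\Lambda$ vanishes on the plane of $f_j$. A polynomial vanishing on a plane is divisible by the linear equation of the plane, as one sees by making this equation a coordinate. Distinct facets have distinct planes, whose equations are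 nonproportional irreducible polynomials, so at most $\deg\Lambda\le d$ of them divide $\Lambda$.
\end{proof}

A deterministic algorithm is a decision tree: inner nodes carry tests, and leaves carry outputs.

\begin{lemma}\label{lem:leaf}
Let $m\ge1$, fix $\rho$, and let $\ell$ be a leaf of depth $t$ in the tree of an always correct deterministic algorithm. At most $(dbt/m)^m$ tuples $\varphi$ are such that $\mathcal I(\rho,\varphi)$ reaches $\ell$.
\end{lemma}

\begin{proof}
Let $\mathcal I(\rho,\varphi)$ reach $\ell$ and let $1\le j\le m$. If no test on the path to $\ell$ changed its outcome when $p_j$ is reflected, the reflected input, which is also in general position, would reach $\ell$ and receive a wrong output. Let $\Psi_j$ be the first test on the path that does change; it involves position $h+j$. If $t_j$ tests on the path involve position $h+j$, then $\sum_jt_j\le bt$, so the number of possible sequences $(\Psi_1,\dots,\Psi_m)$ is at most $\prod_jt_j\le(bt/m)^m$ by the inequality of arithmetic and geometric means. For a fixed sequence choose $f_m,f_{m-1},\dots,f_1$ in turn; by Lemma~\ref{lem:dplanes} there are at most $d$ choices each time.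
\end{proof}

The factor $(bt/m)^m$ is the price of naming, for each point, the test that certifies it. For $t$ near $n\lg h$ it amounts to about $\lg\lg h$ bits per point, which is the error term of Theorem~\ref{thm:lower}.

\subsection{Proof of Theorem~\ref{thm:lower}}

We use these facts about the entropy $\mathsf H$, in bits, of discrete random variables: the chain rule $\mathsf H(A,B)=\mathsf H(A)+\mathsf H(B\mid A)$; a variable with at most $M$ values has entropy at most $\lg M$, with equality for the uniform distribution on $M$ values; and a random leaf of a tree in which each node has at most two children has entropy at most its expected depth.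

Let $\rho$ and $\varphi$ be independent and uniform. Consider first a deterministic algorithm, let $\ell$ be the leaf reached by $\mathcal I(\rho,\varphi)$, let $t(\ell)$ be its depth, and let $T=\mathbb E\,t(\ell)$; we may assume $T<2n\lg h$. On these inputs a trivial test has one outcome and a nontrivial test has at most two by~\eqref{eq:sign}, so $\mathsf H(\ell)\le T$.

The output at $\ell$ is the set of facets of $Q$, written in the labels $1,\dots,h$ given by $\rho$. Two permutations with the same output differ by a permutation of the vertices of $Q$ that maps facets to facets. Such a map is determined by the images of the three vertices of one facet: the image of the third vertex of an adjacent facet is then forced, since every edge lies in exactly two facets, and the dual graph is connected. So $\ell$ is compatible with at most $6(2h-4)\le12h$ permutations. Since $\ell$ is a function of $(\rho,\varphi)$, the chain rule, Lemma~\ref{lem:leaf} and Jensen's inequality for the concave function $t\mapsto m\lg(dbt/m)$ give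
\[
\lg h!+m\lg(2h-4)=\mathsf H(\ell)+\mathsf H(\rho\mid\ell)+\mathsf H(\varphi\mid\rho,\ell)\le T+\lg(12h)+m\lg\frac{dbT}m,
\]
where the last term is absent if $m=0$. From $T<2n\lg h$ and $\lg(n/m)\le n/m$,
\[
m\lg\frac{dbT}m\le m\lg(2db\lg h)+m\lg\frac nm\le n\lg(2db\lg h)+n=O_{b,d}(n\lg\lg h),
\]
because $\lg\lg h\ge1$ for $h\ge4$. Further $2h-4\ge h$, $\lg(12h)=O(n)$, and $h!\ge(h/e)^h$ gives $\lg h!\ge h\lg h-1.5h$. Therefore
\[
T\ge h\lg h+(n-h)\lg h-O_{b,d}(n\lg\lg h)=n\lg h-O_{b,d}(n\lg\lg h).
\]
An always correct randomized algorithm is a probability distribution over always correct deterministic ones, and the family of inputs depends only on $\Phi$, $n$ and $h$. So its expected cost, averaged over $(\rho,\varphi)$, obeys the same bound, and some input $\mathcal I(\rho,\varphi)$ attains at least the average. \qed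

\begin{thebibliography}{9}

\bibitem{constant}
\emph{On Constant Factors in Comparison-Based Geometric Algorithms and Data Structures},
\texttt{http://tmc.web.engr.illinois.edu/comp.pdf}.

\bibitem{GM}
Gilbert and Moore, 1959.

\bibitem{LT}
Lipton and Tarjan, \emph{Applications of a planar separator theorem}, SIAM J. Comput. 9, 1980.

\end{thebibliography}
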